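
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Gaussian auxiliaries are optimal for caching\\ a Gaussian vector source}


\begin{abstract}
A Gaussian vector with $K$ correlated components is described at a limited rate to a cache before it is known which component a user will request; after the request, an update completes the description. The optimal tradeoff between cache rate, average update rate and distortion is a minimization over an arbitrary auxiliary random variable $Y$. We prove that a $Y$ jointly Gaussian with the source is always optimal. The tradeoff thereby becomes a finite-dimensional determinant maximization, which we solve in closed form when the covariance matrix has a transitive symmetry. The proof has two ingredients. Matrix geometric means show that the set of entropy tuples dominated by Gaussian vectors is convex. A transport argument of Brascamp--Lieb type shows that every closed half-space containing this set also contains the entropy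 tuple of every random vector with finite second moments and finite entropies.
\end{abstract}

\section{The question and the answer}

\subsection{The caching problem}

Let $K\ge 2$ and let $X=(X_1,\dots,X_K)$ be a zero-mean Gaussian vector with positive definite covariance matrix $\Sigma$. A memoryless source emits independent copies $X(1),X(2),\dots$ of $X$. Communication takes place in two phases.

First, without knowing what will be requested, a \emph{cache encoder} maps $X^N=(X(1),\dots,X(N))$ to a message $M_0\in\{1,\dots,2^{NR_{\mathrm{cache}}}\}$. Then the user requests one component $k$, uniformly distributed on $\{1,\dots,K\}$, and the $k$th \emph{update encoder} maps $X^N$ to a message $M_k\in\{1,\dots,2^{NR_{u,k}}\}$. From $(M_0,M_k)$ the $k$th decoder forms estimates $\hat X_k(1),\dots,\hat X_k(N)$. This is a lossy Gray--Wyner network with one common link, the cache, and $K$ private links, the updates. A tuple $(R_{\mathrm{cache}},R_{u,1},\dots,R_{u,K},D)$ is \emph{achievable} if some sequence of such codes satisfies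
\[
\limsup_{N\to\infty}\frac1N\sum_{n=1}^N\mathbb E\big[(X_k(n)-\hat X_k(n))^2\big]\le D\qquad\text{for every }k .
\]
The average update rate is $\bar R_{\mathrm{update}}=\frac1K\sum_k R_{u,k}$.

A single-letter characterization is known: the triples $(R_{\mathrm{cache}},\bar R_{\mathrm{update}},D)$ obtained from achievable tuples are exactly those with
\begin{align}
R_{\mathrm{cache}}&\ge I(X;Y),\label{eq:cache}\\
\bar R_{\mathrm{update}}&\ge\frac1K\sum_{i=1}^K I(X_i;\tilde X_i\mid Y),\label{eq:update}\\
D&\ge\mathbb E\big[(X_i-\tilde X_i)^2\big],\qquad i=1,\dots,K,\label{eq:dist}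
\end{align}
for some auxiliaries $Y$ and $\tilde X=(\tilde X_1,\dots,\tilde X_K)$ jointly distributed with $X$. Here $Y$ models what the cache knows, and $\tilde X_i$ the reconstruction when component $i$ is requested. We let $Y$ take values in an arbitrary measurable space; the $\tilde X_i$ are real. For $r\ge0$ and $D>0$ the boundary of this region is described by
\[
R^*(r,D)=\inf\big\{I(X;Y):\ (Y,\tilde X)\text{ satisfies \eqref{eq:update} with }\bar R_{\mathrm{update}}=r\text{, and \eqref{eq:dist}}\big\}.
\]
Let $R^*_G(r,D)$ be the same infimum restricted to those $Y$ that are jointly Gaussian with $X$; here $\tilde X$ remains arbitrary, and degenerate Gaussian $Y$ (constants, singular covariances) are allowed.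

Because $Y$ is arbitrary, it is difficult to find $R^*$ in closed form, and the fact that $X$ is Gaussian does not by itself imply that $Y$ may be taken Gaussian. The following was posed as an open question in \cite{source}: \emph{is $R^*=R^*_G$ for every Gaussian source?}

\subsection{What is easy and where the difficulty lies}

We write $\succeq,\succ$ for the Loewner order on real symmetric matrices and $\log^+x=\max(0,\log x)$ with $\log^+0=0$. Information is measured in nats; in bits $R^*(r,D)$ becomes $R^*(r\ln2,D)/\ln2$, and likewise for $R^*_G$, so the question does not depend on the unit.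

Gaussian $Y$ is the natural guess, and both ends of the tradeoff confirm it. If $r\ge\frac1K\sum_i\frac12\log^+(\Sigma_{ii}/D)$, then each component can be described on its own by a scalar Gaussian code, so constant $Y$ is allowed and $R^*=R^*_G=0$. If $r=0$, then \eqref{eq:update} makes $\tilde X_i$ and $X_i$ conditionally independent given $Y$. Hence $\mathbb E(X_i-\tilde X_i)^2\ge\mathbb E\,\mathrm{Var}(X_i\mid Y)$, and the error covariance $S=\mathbb E\,\mathrm{Cov}(X\mid Y)\preceq\Sigma$ has diagonal entries at most $D$. Suppose $I(X;Y)<\infty$. Then $S\succ0$, and by the maximum entropy property of Gaussians and the concavity of $\log\det$, $I(X;Y)=h(X)-h(X|Y)\ge\frac12\log\frac{\det\Sigma}{\det S}$. A Gaussian $Y$ with error covariance $S$ attains this bound, with $\tilde X_i=\mathbb E[X_i|Y]$.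

Between the ends the costs change character. The update for component $i$ costs at least $h(X_i|Y)-\frac12\log(2\pi eD)$, so for $r>0$ a good cache has $h(X|Y)$ \emph{large} and all $h(X_i|Y)$ \emph{small}. Replacing $Y$ by the Gaussian auxiliary with the same error covariance can only raise these entropies: the cache becomes cheaper, but the updates may become more expensive. The maximum entropy principle alone cannot decide whether a non-Gaussian $Y$ exploits this competition.

\subsection{Results}

The answer is yes.

\begin{theorem}\label{thm:main}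
For all $r\ge0$ and $D>0$,
\[
R^*(r,D)=R^*_G(r,D)=\Gamma(r,D):=\min\Big\{\tfrac12\log\tfrac{\det\Sigma}{\det S}:\ 0\prec S\preceq\Sigma,\ \tfrac1K\sum_{i=1}^K\tfrac12\log^+\tfrac{S_{ii}}D\le r\Big\}.
\]
The minimum is attained. If $S$ attains it, an optimal auxiliary is the $Y$ in $X=Y+W$ with independent $Y\sim N(0,\Sigma-S)$ and $W\sim N(0,S)$.
\end{theorem}

The proof gives more: a single Gaussian $Y_G$ is at least as good as a given $Y$ in cache rate and in all update rates, at all distortions simultaneously, and for arbitrary linear requests. For a real random variable $U$ let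
\[
R_{U|Y}(\delta)=\inf\big\{I(U;\tilde U\mid Y):\ \mathbb E(U-\tilde U)^2\le\delta\big\},
\]
with $\tilde U$ real and jointly distributed with $U$ and $Y$, be the conditional rate--distortion function.

\begin{theorem}\label{thm:strong}
Let $X\sim N(0,\Sigma)$ in $\mathbb R^n$ with $\Sigma\succ0$, let $a_1,\dots,a_L\in\mathbb R^n\setminus\{0\}$ and $U_i=a_i^TX$. For every $Y$ with $I(X;Y)<\infty$ there is a $Y_G$ jointly Gaussian with $X$ such that
\[
I(X;Y_G)\le I(X;Y),\qquad R_{U_i|Y_G}(\delta)\le R_{U_i|Y}(\delta)\quad\text{for all $i$ and all $\delta>0$ simultaneously.}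
\]
Consequently the region of real tuples $\{(R_0,(R_i),(D_i)):\ D_i>0,\ \exists\,Y:\ R_0\ge I(X;Y),\ R_i\ge R_{U_i|Y}(D_i)\}$ equals
\[
\Big\{(R_0,(R_i),(D_i)):\ D_i>0,\ \exists\,0\prec S\preceq\Sigma:\ R_0\ge\tfrac12\log\tfrac{\det\Sigma}{\det S},\ R_i\ge\tfrac12\log^+\tfrac{a_i^TSa_i}{D_i}\Big\}.
\]
\end{theorem}

\begin{corollary}\label{cor:sym}
Suppose $P\Sigma P^T=\Sigma$ for all $P$ in a group of permutation matrices acting transitively on $\{1,\dots,K\}$ (for example, $\Sigma$ equicorrelated or circulant). Let $\sigma^2$ be the common variance and $\lambda_j$ the eigenvalues of $\Sigma$. Then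
\[
R^*(r,D)=\sum_j\tfrac12\log^+\frac{\lambda_j}w,\qquad\text{where $w>0$ solves}\quad\sum_j\min(\lambda_j,w)=K\min(De^{2r},\sigma^2).
\]
If $De^{2r}\ge\sigma^2$, any $w\ge\max_j\lambda_j$ may be taken and the value is $0$. For $K=2$, unit variances, correlation $\rho\in[0,1)$ and $s=De^{2r}$,
\[
R^*(r,D)=\begin{cases}\frac12\log\dfrac{1-\rho^2}{s^2},&s\le1-\rho,\\[2mm]\frac12\log\dfrac{1+\rho}{2s-1+\rho},&1-\rho\le s\le1,\\[2mm]0,&s\ge1.\end{cases}
\]
\end{corollary}

\subsection{Outline}

Section~\ref{sec:reduction} reduces both theorems to a statement about entropies only, Theorem~\ref{thm:dom}: for every $Y$ with $I(X;Y)<\infty$ there is one covariance matrix $S\preceq\Sigma$ whose Gaussian entropy is at least $h(X|Y)$ and whose Gaussian marginal entropies are at most the $h(U_i|Y)$. Section~\ref{sec:hand} works out by hand a small case with a genuine conflict, time sharing between two Gaussian caches for two correlated components; the right $S$ there is the geometric mean of two matrices. Section~\ref{sec:convex} turns this into the convexity of a set $\mathcal G$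 of Gaussian entropy tuples. A closed convex set is described by linear inequalities, and Section~\ref{sec:extremal} proves the corresponding entropy inequalities, each of which says that Gaussian vectors are extremal for a certain combination of entropies. Section~\ref{sec:domproof} puts the pieces together, and Section~\ref{sec:sym} proves Corollary~\ref{cor:sym}.

\section{From rates to entropies}\label{sec:reduction}

Throughout, $X\sim N(0,\Sigma)$ in $\mathbb R^n$ with $\Sigma\succ0$, $a_1,\dots,a_L\in\mathbb R^n\setminus\{0\}$ and $U_i=a_i^TX$, as in Theorem~\ref{thm:strong}; the original problem is $n=L=K$ with $a_i=e_i$ the standard basis. Regular conditional laws of $X$ given $Y$, and given $Y$ together with real variables, exist because $X$ takes values in $\mathbb R^n$. For a random vector $W$ with density $p$ and finite second moments, $h(W)=-\mathbb E\log p(W)\in[-\infty,\infty)$; ``$h(W)$ is finite'' means that $\log p(W)$ is integrable. The \emph{maximum entropy bound} is $h(W)\le\frac12\log\big((2\pi e)^n\det\mathrm{Cov}(W)\big)$, with equality for Gaussian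 $W$.

\subsection{Conditional entropies}

\begin{lemma}\label{lem:entropy}
Let $V$ be a Gaussian vector with positive definite covariance and let $Z$ be any random variable with $I(V;Z)<\infty$. For almost every $z$ the conditional law $P_{V|z}$ has a density, finite second moments and finite entropy $h(V|Z=z)$. The function $z\mapsto h(V|Z=z)$ is integrable, and its mean $h(V|Z)$ satisfies $I(V;Z)=h(V)-h(V|Z)$.
\end{lemma}

\begin{proof}
We have $I(V;Z)=\int D(P_{V|z}\|P_V)\,P_Z(dz)$, so $D(P_{V|z}\|P_V)<\infty$ for a.e.\ $z$; in particular $P_{V|z}$ has a density $p_z$. Second moments are finite for a.e.\ $z$ because $\mathbb E|V|^2<\infty$. Let $\varphi$ be the density of $V$ and write $\log p_z=\log(p_z/\varphi)+\log\varphi$. Under $P_{V|z}$ the first term is integrable, since its mean is the finite number $D(P_{V|z}\|P_V)$, and the second is a polynomial of degree two. Hence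
\[
h(V|Z=z)=-D(P_{V|z}\|P_V)-\mathbb E[\log\varphi(V)\mid Z=z]
\]
is finite. Both terms are integrable in $z$, and integration gives $h(V|Z)=-I(V;Z)+h(V)$.
\end{proof}

If $I(X;Y)<\infty$, the lemma applies to $V=X$, $Z=Y$. It also applies to $V=a^TX$, $Z=Y$ for every $a\ne0$: the variance $a^T\Sigma a$ is positive, and $I(a^TX;Y)\le I(X;Y)$ by data processing.

\subsection{Shannon lower bound}

\begin{lemma}\label{lem:slb}
Let $I(X;Y)<\infty$, $U=a^TX$ with $a\ne0$, $\delta>0$ and $\mathbb E(U-\tilde U)^2\le\delta$. Then
\begin{equation}\label{eq:slb}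
I(U;\tilde U\mid Y)\ge\big(h(U|Y)-\tfrac12\log(2\pi e\delta)\big)^+ .
\end{equation}
\end{lemma}

\begin{proof}
We may assume $I(U;\tilde U|Y)<\infty$. Then $I(U;Y,\tilde U)=I(U;Y)+I(U;\tilde U|Y)<\infty$. Lemma~\ref{lem:entropy} with $V=U$, for $Z=(Y,\tilde U)$ and for $Z=Y$, gives $I(U;\tilde U|Y)=h(U|Y)-h(U|Y,\tilde U)$. Given $(y,\tilde u)$, the maximum entropy bound yields
\[
h(U|Y=y,\tilde U=\tilde u)\le\tfrac12\log\big(2\pi e\,\mathbb E[(U-\tilde u)^2\mid Y=y,\tilde U=\tilde u]\big),
\]
where the expectation is positive because the conditional law has a density. By Jensen's inequality $h(U|Y,\tilde U)\le\frac12\log(2\pi e\delta)$. Finally, $I(U;\tilde U|Y)\ge0$.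
\end{proof}

\subsection{Gaussian caches}

For Gaussian caches the bound is tight. Since $X$ is Gaussian, every $0\prec S\preceq\Sigma$ is the error covariance of some Gaussian cache.

\begin{lemma}\label{lem:gauss}
Let $0\prec S\preceq\Sigma$ and $X=Y+W$ with independent $Y\sim N(0,\Sigma-S)$, $W\sim N(0,S)$. Then $I(X;Y)=\frac12\log\frac{\det\Sigma}{\det S}$. For $a\neq0$, $U=a^TX$ and $s=a^TSa$, we have $R_{U|Y}(\delta)=\frac12\log^+\frac s\delta$ for all $\delta>0$, and the infimum is attained.
\end{lemma}

\begin{proof}
First, $I(X;Y)=h(X)-h(W)=\frac12\log\frac{\det\Sigma}{\det S}$. Put $V=a^TW=U-\mathbb E[U|Y]\sim N(0,s)$, which is independent of $Y$; here $s>0$.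

If $s\le\delta$, take $\tilde U=\mathbb E[U|Y]$. The conditional information is $0$ and the mean squared error is $s\le\delta$.

If $s>\delta$, take $\tilde U=\mathbb E[U|Y]+(1-\frac\delta s)V+\sqrt{\delta(1-\delta/s)}\,\xi$ with $\xi\sim N(0,1)$ independent of everything else. Then $U-\tilde U=\frac\delta sV-\sqrt{\delta(1-\delta/s)}\,\xi$ has second moment $\frac{\delta^2}s+\delta-\frac{\delta^2}s=\delta$, and
\[
I(U;\tilde U\mid Y)=\tfrac12\log\Big(1+\frac{(1-\delta/s)^2s}{\delta(1-\delta/s)}\Big)=\tfrac12\log\frac s\delta .
\]
Since $h(U|Y)=\frac12\log(2\pi es)$, the bound \eqref{eq:slb} shows that nothing smaller is possible.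
\end{proof}

For several $a_i$ one may use independent noises $\xi_i$, since only the individual triples $(U_i,\tilde U_i,Y)$ matter.

\subsection{The domination theorem, and why it suffices}

\begin{theorem}[Gaussian domination]\label{thm:dom}
If $I(X;Y)<\infty$, there is a matrix $0\prec S\preceq\Sigma$ with
\begin{equation}\label{eq:dom}
\tfrac12\log\big((2\pi e)^n\det S\big)\ge h(X|Y),\qquad\tfrac12\log\big(2\pi e\,a_i^TSa_i\big)\le h(U_i|Y),\quad i=1,\dots,L .
\end{equation}
\end{theorem}

The proof occupies Sections \ref{sec:convex}--\ref{sec:domproof}. Here is how the main results follow.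

\begin{proof}[Proof of Theorem~\ref{thm:strong}, given Theorem~\ref{thm:dom}]
Let $S$ be as in Theorem~\ref{thm:dom} and let $Y_G$ be the auxiliary of Lemma~\ref{lem:gauss} for this $S$ (if necessary on another probability space, with the same law of $X$). Then
\[
I(X;Y_G)=\tfrac12\log\tfrac{\det\Sigma}{\det S}\le h(X)-h(X|Y)=I(X;Y).
\]
For all $i$ and $\delta>0$, Lemma~\ref{lem:gauss}, \eqref{eq:dom} and \eqref{eq:slb} give
\[
R_{U_i|Y_G}(\delta)=\tfrac12\log^+\tfrac{a_i^TSa_i}\delta\le\big(h(U_i|Y)-\tfrac12\log(2\pi e\delta)\big)^+\le R_{U_i|Y}(\delta).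
\]
In the description of the region, the inclusion ``$\subseteq$'' is this domination, and ``$\supseteq$'' is Lemma~\ref{lem:gauss}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:dom}]
\emph{The minimum exists.} The set of all $0\preceq S\preceq\Sigma$ with $\sum_i\log^+(S_{ii}/D)\le2Kr$ is compact and contains $tI$ for small $t>0$. So $\det$ attains a positive maximum on it, at a positive definite $S$.

\emph{$R^*\le R^*_G\le\Gamma$.} The first inequality is trivial. For the second, apply Lemma~\ref{lem:gauss} with $a=e_1,\dots,e_K$ and $\delta=D$ to any $S$ feasible in $\Gamma$.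

\emph{$R^*\ge\Gamma$.} Let $(Y,\tilde X)$ satisfy \eqref{eq:update} with $\bar R_{\mathrm{update}}=r$ and \eqref{eq:dist}; we may assume $I(X;Y)<\infty$. Take $S$ from Theorem~\ref{thm:dom} with $n=L=K$, $a_i=e_i$. By \eqref{eq:update}, by \eqref{eq:slb} with $\delta=D$, which applies because of \eqref{eq:dist}, and by \eqref{eq:dom},
\[
Kr\ge\sum_iI(X_i;\tilde X_i\mid Y)\ge\sum_i\big(h(X_i|Y)-\tfrac12\log(2\pi eD)\big)^+\ge\sum_i\tfrac12\log^+\frac{S_{ii}}D .
\]
So $S$ is feasible in $\Gamma$, and $I(X;Y)=h(X)-h(X|Y)\ge\frac12\log\frac{\det\Sigma}{\det S}\ge\Gamma(r,D)$. Taking the infimum gives $R^*\ge\Gamma$. Hence all three quantities agree, and the Gaussian $Y$ of Lemma~\ref{lem:gauss} for an optimal $S$ attains them.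
\end{proof}

\section{Two components by hand}\label{sec:hand}

This section motivates the construction; nothing in it is used later.

\subsection{Independent components, and what correlation changes}

If $\Sigma$ is diagonal, $L=n$ and $a_i=e_i$, Theorem~\ref{thm:dom} is immediate. Let $S$ be diagonal with $S_{ii}=e^{2h(X_i|Y)}/(2\pi e)$. The marginal conditions in \eqref{eq:dom} hold with equality; the determinant condition is subadditivity, $\sum_ih(X_i|Y)\ge h(X|Y)$; and $S\preceq\Sigma$ because $h(X_i|Y)\le h(X_i)$.

The last step is the only one that uses independence. For correlated components the diagonal $S$ need not satisfy $S\preceq\Sigma$. For constant $Y$ it is the diagonal part of $\Sigma$, so $\Sigma-S$ has zero diagonal and is positive semidefinite only if it vanishes. Thus, for coordinate requests, the constraint $S\preceq\Sigma$, which makes $S$ realizable as an error covariance, is what gives Theorem~\ref{thm:dom} its content. The other natural candidate, $S=\mathbb E\,\mathrm{Cov}(X|Y)$, satisfies $S\preceq\Sigma$ and the determinant condition but,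 as the next example shows, violates the marginal conditions in general.

\subsection{Time sharing between two Gaussian caches}

The simplest non-Gaussian $Y$ switches between two Gaussian ones. Let $n=2$, let
\[
S_1=\begin{pmatrix}s&m\\m&t\end{pmatrix},\qquad S_2=\begin{pmatrix}t&m\\m&s\end{pmatrix},\qquad s,t>0,\quad d:=st-m^2>0,\qquad S_1,S_2\preceq\Sigma ,
\]
let $Q\in\{1,2\}$ be a fair coin independent of $X$, and given $Q=q$ use the Gaussian cache $Y_q$ of Lemma~\ref{lem:gauss} with error covariance $S_q$. If $s\ne t$, the cache gives priority now to one component, now to the other. For $Y=(Q,Y_Q)$,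
\[
h(X|Y)=\tfrac12\log\big((2\pi e)^2d\big),\qquad h(X_1|Y)=h(X_2|Y)=\tfrac12\log\big(2\pi e\sqrt{st}\big).
\]
So we look for $S\preceq\Sigma$ with determinant at least $d$ and diagonal entries at most $\sqrt{st}$. The error covariance of $Y$ is the average $\frac12(S_1+S_2)$, whose diagonal entries $\frac12(s+t)$ are too large if $s\ne t$. But its determinant is then larger than necessary, so let us scale it down until its determinant equals $d$:
\[
S=\sqrt{\frac{d}{(s+t)^2-4m^2}}\begin{pmatrix}s+t&2m\\2m&s+t\end{pmatrix}.
\]
This works. The scaling factor relative to $\frac12(S_1+S_2)$ is at most one, because $4(st-m^2)\le(s+t)^2-4m^2$; hence $S\preceq\frac12(S_1+S_2)\preceq\Sigma$. The diagonal entry is at most $\sqrt{st}$, because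
\[
(s+t)^2(st-m^2)\le st\big((s+t)^2-4m^2\big)\iff m^2\,(s+t)^2\ge4\,m^2st ,
\]
and the inequality is strict if $m\neq0$ and $s\ne t$. So a single Gaussian cache has the same cache rate as time sharing and marginal entropies that are no larger, and strictly smaller if $m\ne0$ and $s\ne t$. With $s=2$, $t=m=1$ and $\Sigma=S_1+S_2$, for example, the diagonal entries are $3/\sqrt5\approx1.342$, against $\sqrt2\approx1.414$ for time sharing.

In general, no multiple of the average will do. For $S_1=I$ and $S_2=\mathrm{diag}(1,4)$ we need $S_{11}\le1$, $S_{22}\le2$ and $\det S\ge2$, which forces $S=\mathrm{diag}(1,2)$. What does generalize is another description of $S$: in both examples it is the geometric mean $S_1\#S_2$ defined in the next section. In the first example put $N=S_1^{-1/2}S_2S_1^{-1/2}$, a $2\times2$ matrix with $\det N=1$. The Cayley--Hamilton theorem for $N^{1/2}$ reads $N+I=\mathrm{tr}(N^{1/2})\,N^{1/2}$. So $S_1\#S_2=S_1^{1/2}N^{1/2}S_1^{1/2}$ is a positive multiple of $S_1+S_2$, and its determinant is $d$.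

\section{Geometric means and the convex set $\mathcal G$}\label{sec:convex}

For $S_1,S_2\succ0$ put
\[
S_1\#S_2=S_1^{1/2}N^{1/2}S_1^{1/2}\succ0,\qquad N=S_1^{-1/2}S_2S_1^{-1/2}.
\]

\begin{lemma}\label{lem:gm}
\textup{(i)} $\det(S_1\#S_2)=\sqrt{\det S_1\det S_2}$.

\textup{(ii)} $S_1\#S_2\preceq\frac12(S_1+S_2)$, and if $\mathrm{tr}(S_1\#S_2)=\frac12\mathrm{tr}(S_1+S_2)$, then $S_1=S_2$.

\textup{(iii)} $x^T(S_1\#S_2)x\le\sqrt{x^TS_1x\;x^TS_2x}$ for all $x\in\mathbb R^n$.
\end{lemma}

\begin{proof}
(i) $\det(S_1\#S_2)=\det S_1\,(\det N)^{1/2}$ and $\det N=\det S_2/\det S_1$.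

(ii) Since $\sqrt\nu\le\frac12(1+\nu)$ for every eigenvalue $\nu$ of $N$, we have $N^{1/2}\preceq\frac12(I+N)$; multiply by $S_1^{1/2}$ on both sides. If the traces agree, the positive semidefinite difference has trace $0$ and vanishes. Then $N^{1/2}=\frac12(I+N)$, so $N=I$ and $S_1=S_2$.

(iii) With $w=S_1^{1/2}x$ we have $x^T(S_1\#S_2)x=w^TN^{1/2}w\le|w|\,|N^{1/2}w|$, where $|w|^2=x^TS_1x$ and $|N^{1/2}w|^2=w^TNw=x^TS_2x$.
\end{proof}

Theorem~\ref{thm:dom} compares three kinds of data: a joint entropy, marginal entropies, and the covariance $\Sigma$ that bounds $S$. We collect all data that some Gaussian dominates. Let $\mathrm{Sym}_n$ be the space of real symmetric $n\times n$ matrices and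
\[
\mathcal G=\big\{(u,v,C)\in\mathbb R\times\mathbb R^L\times\mathrm{Sym}_n:\ \exists\,S\succ0:\ u\le\log\det S,\ v_i\ge\log a_i^TSa_i\ \forall i,\ C\succeq S\big\}.
\]
We call such an $S$ a \emph{witness}. Theorem~\ref{thm:dom} says exactly that
\begin{equation}\label{eq:point}
\big(2h(X|Y)-n\log(2\pi e),\ (2h(U_i|Y)-\log(2\pi e))_i,\ \Sigma\big)\in\mathcal G .
\end{equation}

\begin{lemma}\label{lem:G}
$\mathcal G$ is nonempty, closed and convex.
\end{lemma}

Convexity is not obvious, since $\log a_i^TSa_i$ is concave in $S$, so the constraint on $v_i$ is not convex in $(S,v_i)$. The arithmetic mean of two witnesses is in general no witness for the midpoint, but the geometric mean is.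

\begin{proof}
Nonemptiness is clear. \emph{Closed:} let $(u_m,v_m,C_m)\in\mathcal G$ converge to $(u,v,C)$, with witnesses $S_m$. Since $0\prec S_m\preceq C_m$, the $S_m$ are bounded, and $\det S_m\ge e^{u_m}$ is bounded away from $0$. A subsequential limit $S$ is therefore positive definite, and by continuity it is a witness for $(u,v,C)$.

\emph{Convex:} if $S_1,S_2$ are witnesses for two points, then $S_1\#S_2$ is a witness for their midpoint: parts (i), (iii) and (ii) of Lemma~\ref{lem:gm} take care of $u$, $v$ and $C$, respectively. A closed set that contains the midpoint of any two of its points is convex.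
\end{proof}

\section{A Gaussian extremality inequality}\label{sec:extremal}

A closed convex set is the intersection of the closed half-spaces containing it. To prove that an entropy tuple lies in $\mathcal G$ we therefore have to prove linear inequalities among entropies. Up to normalization and trivial cases, treated in Section~\ref{sec:domproof}, they have the following form. For $\gamma\in[0,\infty)^L$ and $M\succeq0$ put $|\gamma|=\sum_i\gamma_i$ and
\[
F_{\gamma,M}(S)=\log\det S-\sum_i\gamma_i\log a_i^TSa_i-\mathrm{tr}(MS),\qquad\beta(\gamma,M)=\sup_{S\succ0}F_{\gamma,M}(S)\in(-\infty,\infty].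
\]

\begin{proposition}\label{prop:extremal}
Let $\gamma\in[0,\infty)^L$ and $M\succeq0$. Let $W$ be a random vector in $\mathbb R^n$ with a density, finite second moments, and $h(W)$, $h(a_i^TW)$ finite. Then
\begin{equation}\label{eq:extremal}
2h(W)-2\sum_i\gamma_ih(a_i^TW)-\mathbb E[W^TMW]\le\beta(\gamma,M)+(n-|\gamma|)\log(2\pi e).
\end{equation}
\end{proposition}

For $W\sim N(0,S)$ the left side is $F_{\gamma,M}(S)+(n-|\gamma|)\log(2\pi e)$. So the proposition says that the supremum of the left side may be computed over centered Gaussian vectors only. For $\gamma=0$ this is the maximum entropy principle. In general the marginal entropies enter with the opposite sign, and we need an argument that handles all the projections $a_i^TW$ at once.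

\subsection{Where the transport map comes from}

Suppose first that $M\succ0$ and all weights, now called $c_i$, are positive. A critical point $S$ of $F_{c,M}$ satisfies
\[
S^{-1}=M+\sum_ic_i\frac{a_ia_i^T}{a_i^TSa_i}.
\]
So it has the form $S=A(\tau)^{-1}$ with $\tau_i=1/(a_i^TSa_i)$, where for $\tau\in(0,\infty)^L$
\[
A(\tau)=M+\sum_ic_i\tau_ia_ia_i^T,\qquad\psi(\tau)=\frac{\det A(\tau)}{\prod_i\tau_i^{c_i}} .
\]
The function $\psi$ is introduced because its stationarity conditions are $a_i^TA(\tau)^{-1}a_i=1/\tau_i$, that is, again the critical point equation.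

If $W\sim N(0,S)$ with this $S$, then $a_i^TW\sim N(0,1/\tau_i)$, and the linear map
\[
x\mapsto S^{-1}x=Mx+\sum_ic_i\tau_i\,(a_i^Tx)\,a_i
\]
sends $W$ to a vector with law $N(0,S^{-1})=N(0,A(\tau))$. For a general $W$ we replace each linear function $a_i^Tx$ by $T_i(a_i^Tx)$, where $T_i$ is the increasing map that carries the law of $a_i^TW$ to $N(0,1/\tau_i)$. We then compare the law of the image of $W$ with $N(0,A(\tau))$; nonnegativity of relative entropy yields the desired inequality.

\begin{lemma}\label{lem:attained}
Let $M\succ0$ and $c\in(0,\infty)^L$ \textup($L=0$ allowed\textup), and suppose that $\psi$ attains its minimum over $(0,\infty)^L$. Then \eqref{eq:extremal} holds with $\gamma=c$ for every $W$ as in Proposition~\ref{prop:extremal}.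
\end{lemma}

\begin{proof}
Let $\tau$ be a minimizer, $\kappa=\psi(\tau)$ and $A=A(\tau)$.

\emph{Step 1: smoothing.} To have $C^1$ transport maps we replace $W$ by $W_\eta=W+\sqrt\eta\,Z$ with $\eta>0$ and $Z\sim N(0,I)$ independent of $W$. The densities of $W_\eta$ and $a_i^TW_\eta$ are convolutions with nondegenerate Gaussian densities, so they are positive, bounded and continuous. Boundedness of the densities bounds the entropies below, and finite second moments bound them above, so $h(W_\eta)$ and $h(a_i^TW_\eta)$ are finite.

We claim that it suffices to prove \eqref{eq:extremal} for every $W_\eta$. First, $h(W_\eta)\ge h(W_\eta|Z)=h(W)$. Second, $\mathbb E[W_\eta^TMW_\eta]=\mathbb E[W^TMW]+\eta\,\mathrm{tr}M$. Third, for real $V$ with a density and finite second moment, $h(V)=\frac12\log2\pi+\frac12\mathbb EV^2-D(P_V\|N(0,1))$. As $\eta\to0$, $a_i^TW_\eta$ converges to $a_i^TW$ in law and in second moment, and relative entropy is weakly lower semicontinuous, so $\limsup_{\eta\to0}h(a_i^TW_\eta)\le h(a_i^TW)$. Because $c_i>0$, the left side of \eqref{eq:extremal}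 for $W$ is at most the lower limit, as $\eta\to0$, of the left sides for $W_\eta$.

From now on we write $W$ for $W_\eta$, $p$ for its density, and $f_i$ for the positive continuous density of $a_i^TW$.

\emph{Step 2: the map.} Let $F_i$ be the distribution function of $f_i$ and $\Phi$ that of $N(0,1)$. Then $T_i=\tau_i^{-1/2}\,\Phi^{-1}\circ F_i$ is a $C^1$ bijection of $\mathbb R$ with $T_i'>0$. Differentiating $\Phi(\sqrt{\tau_i}\,T_i)=F_i$ gives $f_i=\sqrt{\tau_i/2\pi}\,e^{-\tau_iT_i^2/2}\,T_i'$, that is,
\begin{equation}\label{eq:Tprime}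
\log(\tau_iT_i')=\log f_i+\tfrac12\log(2\pi\tau_i)+\tfrac12\tau_iT_i^2 .
\end{equation}
Put
\[
\Theta(x)=Mx+\sum_ic_i\tau_iT_i(a_i^Tx)\,a_i .
\]
This is a $C^1$ map. It is injective, since by monotonicity of the $T_i$
\[
(\Theta(x)-\Theta(x'))\cdot(x-x')\ge(x-x')^TM(x-x')>0\qquad(x\ne x'),
\]
where $M\succ0$ is used. Its derivative is again of the form $A(\cdot)$:
\[
D\Theta(x)=M+\sum_ic_i\tau_iT_i'(a_i^Tx)\,a_ia_i^T=A\big(\tau_1T_1'(a_1^Tx),\dots,\tau_LT_L'(a_L^Tx)\big)\succ0 .
\]
So $\Theta$ is a $C^1$ diffeomorphism onto an open set. Since $\kappa$ is the \emph{global} minimum of $\psi$,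
\begin{equation}\label{eq:det}
\log\det D\Theta(x)\ge\log\kappa+\sum_ic_i\log\big(\tau_iT_i'(a_i^Tx)\big).
\end{equation}
Finally let $y=\Theta(x)$ and $t_i=T_i(a_i^Tx)$. For every $z\in\mathbb R^n$,
\[
2z^Ty-z^TAz=\big[2z^TMx-z^TMz\big]+\sum_ic_i\tau_i\big[2t_i\,a_i^Tz-(a_i^Tz)^2\big]\le x^TMx+\sum_ic_i\tau_it_i^2 .
\]
The supremum of the left side over $z$ is $y^TA^{-1}y$, so
\begin{equation}\label{eq:quad}
\Theta(x)^TA^{-1}\Theta(x)\le x^TMx+\sum_ic_i\tau_iT_i(a_i^Tx)^2 .
\end{equation}

\emph{Step 3: comparison with $N(0,A)$.} Let $g$ be the density of $N(0,A)$ and $p_\Theta$ that of $\Theta(W)$. By the change of variables formula $p_\Theta(\Theta(x))=p(x)/\det D\Theta(x)$, so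
\[
\log\frac{p_\Theta}{g}(\Theta(x))=\log p(x)-\log\det D\Theta(x)+\tfrac12\Theta(x)^TA^{-1}\Theta(x)+\tfrac12\log\big((2\pi)^n\det A\big).
\]
Insert \eqref{eq:det}, then \eqref{eq:Tprime}, then \eqref{eq:quad}. The terms $\frac12c_i\tau_iT_i^2$ cancel, and since $\log\det A-\sum_ic_i\log\tau_i=\log\kappa$ the constants combine to
\[
\log\frac{p_\Theta}{g}(\Theta(x))\le\log p(x)-\sum_ic_i\log f_i(a_i^Tx)+\tfrac12x^TMx+\tfrac{n-|c|}2\log2\pi-\tfrac12\log\kappa .
\]
At $x=W$ the right side is integrable, and the mean of the left side is $D\big(P_{\Theta(W)}\|N(0,A)\big)\ge0$. Taking means and multiplying by $2$,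
\begin{equation}\label{eq:kappa}
2h(W)-2\sum_ic_ih(a_i^TW)-\mathbb E[W^TMW]\le(n-|c|)\log2\pi-\log\kappa .
\end{equation}

\emph{Step 4: the constant.} Let $S=A^{-1}$. Stationarity of $\log\psi$ at $\tau$ reads $c_ia_i^TSa_i-c_i/\tau_i=0$, so $a_i^TSa_i=1/\tau_i$ and $\mathrm{tr}(MS)=\mathrm{tr}(AS)-\sum_ic_i\tau_ia_i^TSa_i=n-|c|$. Therefore
\[
\beta(c,M)\ge F_{c,M}(S)=-\log\det A+\sum_ic_i\log\tau_i-(n-|c|)=-\log\kappa-(n-|c|),
\]
and the right side of \eqref{eq:kappa} is at most $\beta(c,M)+(n-|c|)\log(2\pi e)$.
\end{proof}

\subsection{Removing the attainment hypothesis}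

The minimum of $\psi$ need not be attained even if $\beta$ is finite: for $n=1$, $a_1=1$, $c_1=M=1$ we have $F_{c,M}(S)=-S$, $\beta=0$, and $\psi(\tau)=(1+\tau)/\tau$ has infimum $1$, approached only at infinity. A small perturbation restores attainment: we lower the weights slightly and add $\varepsilon I$ to $M$. Finiteness of $\beta$ then provides the coercivity.

\begin{proof}[Proof of Proposition~\ref{prop:extremal}]
We may assume $\beta:=\beta(\gamma,M)<\infty$, and we may discard the indices with $\gamma_i=0$. For $\varepsilon\in(0,1)$ let $c=(1-\varepsilon)\gamma$ and $M_\varepsilon=M+\varepsilon I\succ0$; the functions $A(\tau)$ and $\psi(\tau)$ are now formed with $c$ and $M_\varepsilon$.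

\emph{$\psi$ attains its minimum.} If no indices remain this is trivial. Otherwise insert $S=A(\tau)^{-1}$ into $\beta\ge F_{\gamma,M}(S)$. From $A(\tau)\succeq\varepsilon I+c_i\tau_ia_ia_i^T$ and $(\varepsilon I+c_i\tau_ia_ia_i^T)^{-1}a_i=a_i/(\varepsilon+c_i\tau_i|a_i|^2)$ we get
\[
a_i^TSa_i\le\frac{|a_i|^2}{\varepsilon+c_i\tau_i|a_i|^2}\le\frac1{c_i\tau_i},
\]
and $A(\tau)\succeq M$ gives $\mathrm{tr}(MS)\le\mathrm{tr}(A(\tau)S)=n$. Hence
\[
\beta\ge-\log\det A(\tau)+\sum_i\gamma_i\log(c_i\tau_i)-n .
\]
In other words, $\sum_i\gamma_i\log\tau_i\le\log\det A(\tau)+k$ with a constant $k$ independent of $\tau$, and so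
\[
\log\psi(\tau)=\log\det A(\tau)-(1-\varepsilon)\sum_i\gamma_i\log\tau_i\ge\varepsilon\log\det A(\tau)-(1-\varepsilon)k .
\]
Since $\det A(\tau)\ge\det(\varepsilon I+c_i\tau_ia_ia_i^T)=\varepsilon^n(1+c_i\tau_i|a_i|^2/\varepsilon)$ for each $i$, every sublevel set of $\psi$ is bounded. On a bounded set, $\log\psi(\tau)\ge\log\det M_\varepsilon-\sum_ic_i\log\tau_i$ tends to $\infty$ as soon as some $\tau_j\to0$. So the sublevel sets of the continuous function $\psi$ are compact in $(0,\infty)^L$, and a minimizer exists.

\emph{Letting $\varepsilon\to0$.} Lemma~\ref{lem:attained} gives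
\[
2h(W)-2(1-\varepsilon)\sum_i\gamma_ih(a_i^TW)-\mathbb E[W^TMW]-\varepsilon\,\mathbb E|W|^2\le\beta(c,M_\varepsilon)+\big(n-(1-\varepsilon)|\gamma|\big)\log(2\pi e).
\]
Moreover
\[
F_{c,M_\varepsilon}(S)=(1-\varepsilon)F_{\gamma,M}(S)+\varepsilon\big[\log\det S-\mathrm{tr}S-\mathrm{tr}(MS)\big]\le(1-\varepsilon)\beta-\varepsilon n ,
\]
because $\log x-x\le-1$ applied to the eigenvalues of $S$ gives $\log\det S-\mathrm{tr}S\le-n$, and $\mathrm{tr}(MS)\ge0$. Thus $\beta(c,M_\varepsilon)\le(1-\varepsilon)\beta-\varepsilon n$, and $\varepsilon\to0$ yields \eqref{eq:extremal}.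
\end{proof}

\section{Proof of the domination theorem}\label{sec:domproof}

We first dominate a single random vector and then average over $y$.

\begin{proposition}\label{prop:single}
For $W$ as in Proposition~\ref{prop:extremal},
\[
\big(2h(W)-n\log(2\pi e),\ (2h(a_i^TW)-\log(2\pi e))_i,\ \mathbb E[WW^T]\big)\in\mathcal G .
\]
\end{proposition}

\begin{proof}
Call this point $(u^W,v^W,C^W)$. By Lemma~\ref{lem:G} it suffices to show that it satisfies every linear inequality
\begin{equation}\label{eq:half}
\alpha u-\sum_i\gamma_iv_i-\mathrm{tr}(MC)\le b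
\end{equation}
that holds on $\mathcal G$, where $\alpha,b\in\mathbb R$, $\gamma\in\mathbb R^L$, $M\in\mathrm{Sym}_n$. In $\mathcal G$ one may decrease $u$, increase any $v_i$, and add any positive semidefinite matrix to $C$, all without bound. So \eqref{eq:half} forces $\alpha\ge0$, $\gamma_i\ge0$ and $M\succeq0$. The points $(\log\det S,(\log a_i^TSa_i)_i,S)$ with $S\succ0$ belong to $\mathcal G$.

\emph{Case $\alpha>0$.} Dividing by $\alpha$ we may assume $\alpha=1$. Then \eqref{eq:half} at these points gives $\beta(\gamma,M)\le b$, and Proposition~\ref{prop:extremal} says exactly that $u^W-\sum_i\gamma_iv_i^W-\mathrm{tr}(MC^W)\le\beta(\gamma,M)$.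

\emph{Case $\alpha=0$.} If some $\gamma_i>0$, then $S=tI$ with $t\to0$ makes the left side of \eqref{eq:half} unbounded above, a contradiction. So $\gamma=0$, and $S=tI$ with $t\to0$ gives $b\ge0\ge-\mathrm{tr}(MC^W)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dom}]
Let $I(X;Y)<\infty$. By Lemma~\ref{lem:entropy} and the remark after it, for a.e.\ $y$ the conditional law of $X$ given $Y=y$ satisfies the hypotheses of Proposition~\ref{prop:single}. So the point
\[
\big(2h(X|Y=y)-n\log(2\pi e),\ (2h(U_i|Y=y)-\log(2\pi e))_i,\ \mathbb E[XX^T\mid Y=y]\big)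
\]
lies in $\mathcal G$, and it is integrable in $y$. Its mean satisfies every linear inequality valid on $\mathcal G$ and therefore lies in the closed convex set $\mathcal G$. Since $\mathbb E[XX^T]=\Sigma$, this is \eqref{eq:point}.
\end{proof}

In this picture an arbitrary $Y$ is a time sharing between the conditional laws $P_{X|y}$. Each of them is dominated by a Gaussian law, and the convexity of $\mathcal G$ merges these Gaussians into one, as the geometric mean did for two of them in Section~\ref{sec:hand}. This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:strong}.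

\section{Sources with a transitive symmetry}\label{sec:sym}

\begin{proof}[Proof of Corollary~\ref{cor:sym}]
By Theorem~\ref{thm:main} we have to compute $\Gamma(r,D)$. If some optimal $S$ has constant diagonal, the constraint becomes a trace constraint, and the problem can be solved by spectral calculus. We do not obtain such an $S$ simply by averaging over the group, since $\log^+S_{ii}$ is not convex in $S$; but geometric means again help.

\emph{A symmetric optimal $S$.} Let $O$ be the set of optimal $S$ in $\Gamma$; it is compact and nonempty. It is closed under $\#$. Indeed, for $S_1,S_2\in O$, Lemma~\ref{lem:gm} gives $S_1\#S_2\preceq\frac12(S_1+S_2)\preceq\Sigma$,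
\[
\log^+\frac{(S_1\#S_2)_{ii}}D\le\tfrac12\log^+\frac{(S_1)_{ii}}D+\tfrac12\log^+\frac{(S_2)_{ii}}D ,
\]
and $\det(S_1\#S_2)$ is again the optimal determinant. By Lemma~\ref{lem:gm}(ii), $\mathrm{tr}(S_1\#S_2)<\frac12(\mathrm{tr}S_1+\mathrm{tr}S_2)$ if $S_1\neq S_2$, so $O$ has a \emph{unique} element $S$ of minimal trace. For $P$ in the group, $PSP^T\preceq P\Sigma P^T=\Sigma$, and $PSP^T$ has the same determinant and trace as $S$ and a permuted diagonal. Hence $PSP^T$ is an element of $O$ of minimal trace, so $PSP^T=S$. By transitivity $S$ has constant diagonal, with value $s_0$ say. Feasibility means $s_0\le De^{2r}$, and $S\preceq\Sigma$ gives $s_0\le\sigma^2$. So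
\[
\mathrm{tr}S\le K\min(De^{2r},\sigma^2).
\]

\emph{The case $De^{2r}\ge\sigma^2$.} Then $\Sigma$ itself is feasible and $\Gamma=0$, as claimed. From now on let $De^{2r}<\sigma^2$. The function $w\mapsto\sum_j\min(\lambda_j,w)$ increases continuously and strictly from $0$ to $\mathrm{tr}\,\Sigma=K\sigma^2$ on $[0,\max_j\lambda_j]$. So $w>0$ is uniquely determined by $\sum_j\min(\lambda_j,w)=KDe^{2r}$.

\emph{Upper bound for $\det S$.} Let $S_w$ arise from $\Sigma$ by replacing each $\lambda_j$ by $\min(\lambda_j,w)$ in the spectral decomposition. Its inverse has eigenvalues $\max(1/\lambda_j,1/w)$, so $S_w^{-1}=\frac1wI+\Delta$, where $\Delta\succeq0$ has eigenvalues $(1/\lambda_j-1/w)^+$ on the same eigenvectors. Since $\Delta$ vanishes on the eigenvectors with $\lambda_j\ge w$, and $S_w$ agrees with $\Sigma$ on the others, $\Delta S_w=\Delta\Sigma$. From $\log x\le x-1$, applied to the eigenvalues of $S_w^{-1/2}SS_w^{-1/2}$,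
\[
\log\det S-\log\det S_w\le\mathrm{tr}\big(S_w^{-1}(S-S_w)\big)=\tfrac1w\,\mathrm{tr}(S-S_w)+\mathrm{tr}\big(\Delta(S-\Sigma)\big)\le0 ,
\]
because $\mathrm{tr}S\le KDe^{2r}=\mathrm{tr}S_w$ and $S\preceq\Sigma$. Hence $\Gamma(r,D)\ge\frac12\log\frac{\det\Sigma}{\det S_w}=\sum_j\frac12\log^+\frac{\lambda_j}w$.

\emph{$S_w$ is feasible.} Clearly $0\prec S_w\preceq\Sigma$. As a function of $\Sigma$ in the sense of spectral calculus, $S_w$ satisfies $PS_wP^T=S_w$ for all $P$ in the group. So its diagonal is constant, equal to $\frac1K\mathrm{tr}S_w=De^{2r}$, and the update constraint holds with equality. Thus equality holds in the bound for $\Gamma$.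

\emph{Two components.} For $K=2$ the swap of the coordinates preserves $\Sigma$, and the eigenvalues are $1\pm\rho$. If $s=De^{2r}\le1-\rho$, then $w=s$ solves the equation $2w=2s$ with $w\le1-\rho$, and the rate is $\frac12\log\frac{1+\rho}s+\frac12\log\frac{1-\rho}s$. If $1-\rho\le s\le1$, then $w=2s-1+\rho\in[1-\rho,1+\rho]$ solves $(1-\rho)+w=2s$, and only the eigenvalue $1+\rho$ contributes. If $s\ge1$, the rate is $0$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
``Abstract---We Study A Caching Problem That Resembles A Lossy Gray--Wyner Network: A Source Produces Vector Samples From A Gaussian Distribution, But The User Is In'',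
\url{https://infoscience.epfl.ch/record/217948/files/p514-op_t_veld.pdf}.
\end{thebibliography}

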